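# Property (u) and the isomorphic preduals of $\ell^1$

## 1. What a jump costs on a countable compact space

Let $K=\mathbb N\cup\{\infty\}$ be a convergent sequence with its limit, and let $F:K\to\mathbb R$ be $F(n)=0$ for $n\in\mathbb N$ and $F(\infty)=1$. This function is not continuous. We write it as a pointwise sum of continuous functions, $F(p)=\sum_k u_k(p)$ for every $p\in K$, and ask that the sum be absolutely convergent at each point. Call
$$\theta(p)=\sum_k|u_k(p)|$$
the cost of the representation at $p$. One choice is $u_1=1$ and $u_{k+1}=-1_{\{k\}}$. Then $\theta(\infty)=1$ and $\theta(n)=2$ for every $n$.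

Can one do better than $2$ at the points $n$? No, not in the limit. Put $s_m=\sum_{k\le m}u_k$. For every $n$ and $m$,
$$\theta(n)\ \ge\ \sum_{k\le m}|u_k(n)|+\Big|\sum_{k>m}u_k(n)\Big|=\sum_{k\le m}|u_k(n)|+|s_m(n)|,$$
because $F(n)=0$. Let $n\to\infty$ with $m$ fixed. The first $m$ functions are continuous, so $\liminf_n\theta(n)\ge\sum_{k\le m}|u_k(\infty)|+|s_m(\infty)|$. Now let $m\to\infty$: we get $\liminf_n\theta(n)\ge\theta(\infty)+|F(\infty)|=\theta(\infty)+1\ge2$. The unit jump of $F$ along $n\to\infty$ has to be paid for by the cost.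

The same computation works on any compact metrizable $K$. If $p_n\to p$ and $|F(p_n)-F(p)|\to q$, replace $|s_m(n)|$ by $|F(p_n)-s_m(p_n)|$. This is at least $|F(p_n)-F(p)|-|F(p)-s_m(p)|-|s_m(p)-s_m(p_n)|$. Letting $n\to\infty$ and then $m\to\infty$ gives
$$\liminf_n\theta(p_n)\ \ge\ \theta(p)+q. \tag{1.1}$$

Costs can be piled up. Let $\mathcal S$ be the family of all finite $A\subset\mathbb N$ that are empty or satisfy $|A|\le\min A$, viewed as a subset of $2^{\mathbb N}$. It is countable. It is also closed. Indeed, if $A\notin\mathcal S$, then $A$ contains a finite set $A_0\ni\min A$ with more than $\min A$ elements, and every $B$ that agrees with $A$ on $\{1,\dots,\max A_0\}$ has the same minimum and contains $A_0$, so $B\notin\mathcal S$. Hence $\mathcal S$ is a countable compact metrizable space. Let $F(A)=(-1)^{|A|}$ and let $F=\sum u_k$ be any representation as above, with cost $\theta$. Fix $m$ and start at $A_1=\{m\}$, where $\theta(A_1)\ge|F(A_1)|=1$. If $A_i\in\mathcal S$ has $i<m$ elements and minimum $m$, then $A_i\cup\{n\}\in\mathcal S$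 for all $n>\max A_i$. Moreover $A_i\cup\{n\}\to A_i$ as $n\to\infty$, and $F$ jumps by $2$. By (1.1) some $A_{i+1}=A_i\cup\{n\}$ has $\theta(A_{i+1})\ge\theta(A_i)+1$. After $m-1$ steps $\theta(A_m)\ge m$. Since $m$ is arbitrary, the cost $\theta$ is unbounded on $\mathcal S$, whatever the representation.

In Banach space language, both $C(\mathbb N\cup\{\infty\})=c$ and $C(\mathcal S)$ have a dual isomorphic to $\ell^1$, because on a countable compact space every regular Borel measure is a sum of point masses. The first space is isomorphic to $c_0$. The second will turn out not to be, because bounded functions on $\mathcal S$ cannot be represented at bounded cost. The property "everything can be represented at bounded cost" is Pełczyński's property (u). Among preduals of $\ell^1$, does this property single out $c_0$?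

## 2. Property (u) and the preduals of $\ell^1$

Scalars are real or complex. The letters $x,y,z$ usually denote elements of $X^*$ and $u$ denotes elements of $X$.

**Definition (w.u.c. series).** A series $\sum_k u_k$ in a Banach space $X$ is *weakly unconditionally Cauchy* if $\sum_k|x(u_k)|<\infty$ for every $x\in X^*$.

Example: $\sum e_k$ in $c_0$, since $\sum_k|x(e_k)|=\|x\|_1$ for $x\in\ell^1$. By uniform boundedness, applied to the operators $x\mapsto(x(u_k))_{k\le m}$ from $X^*$ to $\ell^1$, every w.u.c. series has a finite constant $\sup_{\|x\|\le1}\sum_k|x(u_k)|$.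

**Definition (property (u)).** $X$ has property (u) if for every weakly Cauchy sequence $(x_n)$ in $X$ there is a w.u.c. series $\sum_k u_k$ in $X$ such that $x_n-\sum_{k=1}^nu_k\to0$ weakly.

Weakly Cauchy sequences and w.u.c. series are preserved by isomorphisms, so (u) is an isomorphic invariant.

**Definition (isomorphic predual).** $X$ is an isomorphic predual of $\ell^1=\ell^1(\mathbb N)$ if $X^*$ is isomorphic to $\ell^1$.

**Definition ($M$-ideal in the bidual).** $X$ is an $M$-ideal in its bidual if $\|y+t\|=\|y\|+\|t\|$ for every $y\in X^*$ and every $t\in X^\perp\subset X^{***}$.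

Recall that always $X^{***}=X^*\oplus X^\perp$; the projection onto $X^*$ is restriction to $X$. Section 10 shows that $c_0$ is an $M$-ideal in its bidual. The space $c$, with its usual norm, is not. Take $y=\delta_\infty$ and $t=\mathcal U-\delta_\infty$, where $\mathcal U$ is the limit along a free ultrafilter on $\mathbb N$, as a functional on $c^{**}=\ell^\infty(\mathbb N\cup\{\infty\})$. Then $t$ vanishes on $c$. We have $\|t\|=2$, as one sees on the function equal to $1$ on $\mathbb N$ and $-1$ at $\infty$. But $\|y+t\|=\|\mathcal U\|=1$. So this notion depends on the norm, whereas (u) does not.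

A Banach space is an $\mathcal L^\infty$-space if for some constant $C$ every finite-dimensional subspace lies in a finite-dimensional subspace $E$ that is $C$-isomorphic to $\ell_\infty^{\dim E}$. The definition of an $\mathcal L^1$-space is the same with $\ell_1^{\dim E}$. The space $\ell^1$ is an $\mathcal L^1$-space.

We use two known facts, quoted in "Banach Spaces Which Are M-Ideals In Their Bidual Have Property (u)", which is where the problem is posed.

**Fact 1.** Every Banach space which is an $M$-ideal in its bidual has property (u).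

**Fact 2.** A separable $\mathcal L^\infty$-space which is isomorphic to an $M$-ideal in its bidual is isomorphic to $c_0$.

The problem asks to prove or disprove that every isomorphic predual of $\ell^1$ with property (u) is isomorphic to $c_0$. The statement is true, and slightly more holds. To formulate it, fix for the rest of Sections 2–10 a space $X$ with $X^*$ isomorphic to $\ell^1$. Then $X^*$, hence $X$, is separable. Fix an isomorphism $T:X^*\to\ell^1$, scaled so that
$$\|x\|\le\|Tx\|_1\qquad(x\in X^*).$$
Let $B=B_{X^*}$, and let "w\*" mean $\sigma(X^*,X)$. Since $X$ is separable, $B$ is w\*-compact and w\*-metrizable. "Coordinatewise" refers to the coordinates of $\ell^1$. Let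
$$\Omega=\{f=(f_i)_{i\in\mathbb N}:\ |f_i|=1\ \text{for all }i\}$$
with the product topology, a compact metrizable space. For $f\in\Omega$ and $z\in\ell^1$ put $f(z)=\sum_if_iz_i$. For fixed $z$ this is continuous in $f$. The functional $T^*f\in X^{**}$ is $x\mapsto f(Tx)$.

**Definition (WUC-sum).** $F\in X^{**}$ is a WUC-sum if there is a w.u.c. series $\sum u_k$ in $X$ with $F(x)=\sum_kx(u_k)$ for all $x\in X^*$.

For $X=c_0$ every $F=(F_k)\in\ell^\infty$ is a WUC-sum, via $u_k=F_ke_k$.

**Theorem A.** For an isomorphic predual $X$ of $\ell^1$, the following are equivalent: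

1. $X\simeq c_0$;
2. $X$ has property (u);
3. $\{f\in\Omega: T^*f\text{ is a WUC-sum}\}$ is non-meager in $\Omega$.

In particular, every isomorphic predual of $\ell^1(\mathbb N)$ with property (u) is isomorphic to $c_0(\mathbb N)$. A second theorem replaces $\ell^1$ by more general duals.

**Theorem B.** Let $X$ be a Banach space with $X^*$ isomorphic to $Z^*$ for some closed subspace $Z$ of $c_0$. Then the following are equivalent: $X$ has (u); $X$ is isomorphic to a subspace of $c_0$; $X$ is isomorphic to an $M$-ideal in its bidual.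

Theorem B is proved in Section 11 and is not used for Theorem A.

A word on category. A set is meager if it is a countable union of nowhere dense sets, and comeager if its complement is meager. A countable intersection of dense open sets is comeager. A non-meager set meets every comeager set. If a countable union of sets is non-meager, then one of them is. By Baire's theorem $\Omega$ is non-meager in itself.

**Proof of (1)⇒(2).** $c_0$ is an $M$-ideal in its bidual (Section 10), so it has (u) by Fact 1, and (u) is an isomorphic invariant. $\square$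

**Proof of (2)⇒(3).** We show that under (u) *every* $F\in X^{**}$ is a WUC-sum. Since $X^*$ is separable, bounded subsets of $X^{**}$ are $\sigma(X^{**},X^*)$-metrizable. So Goldstine's theorem gives a bounded sequence $(x_n)$ in $X$ with $x(x_n)\to F(x)$ for all $x\in X^*$. It is weakly Cauchy. If $\sum u_k$ is the series given by (u), then $\sum_kx(u_k)=\lim_nx(x_n)=F(x)$ for all $x$. Hence the set in (3) is all of $\Omega$, which is non-meager. $\square$

This argument also shows that $C(\mathcal S)$ fails (u). Its bidual is $\ell^\infty(\mathcal S)$, so otherwise the function $F(A)=(-1)^{|A|}$ would be a WUC-sum $\sum u_k$ with finite constant $R$. Testing on $\delta_A$ gives $\theta(A)=\sum|u_k(A)|\le R$ for all $A$, against Section 1. In particular $C(\mathcal S)\not\simeq c_0$.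

What remains is (3)⇒(1). We shall often use an elementary fact.

**$\ell^1$-fact.** If $h_m\to0$ coordinatewise, $\|h_m\|_1\to t$ and $a\in\ell^1$, then
$$\|a+h_m\|_1\to\|a\|_1+t. \tag{2.1}$$
If $a$ has finite support $S$, then $\sum_{i\in S}|a_i+h_m(i)|\to\|a\|_1$ and $\sum_{i\notin S}|h_m(i)|\to t$. For general $a$ choose $a'$ of finite support with $\|a-a'\|_1<\varepsilon$. Replacing $a$ by $a'$ changes both sides of (2.1) by less than $\varepsilon$.

## 3. An inequality for dual norms that one functional does not give

The plan is to find an equivalent norm on $X$ whose dual norm $N$ satisfies, for some $\kappa>0$,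
$$z_n\to0\ \text{w*},\quad N(x+z_n)\to\lambda,\quad N(z_n)\to s\qquad\Longrightarrow\qquad\lambda\ge N(x)+\kappa s. \tag{3.1}$$
Section 9 shows that (3.1) makes $X$ embed into $c_0$, and Section 10 finishes from there. For $X=c_0$ with its usual norm, (2.1) gives (3.1) with $\kappa=1$. For $X=c$ the usual norm does not work: with $x=\delta_\infty$ and $z_n=\delta_n-\delta_\infty$ we have $\lambda=1$, $N(x)=1$, $s=2$. So one has to renorm even a space that is isomorphic to $c_0$.

Section 1 suggests how. Take a WUC-sum $F=\sum u_k$ with constant $R$. The cost $\theta(x)=\sum_k|x(u_k)|$ is a w\*-lower semicontinuous seminorm on $X^*$ with $\theta\le R\|\cdot\|$, so $\|\cdot\|+\theta$ is an equivalent dual norm. The argument for (1.1), repeated as Lemma 1 below, shows that for $z_n\to0$ w\* with $|F(z_n)|\to q$ and $\|x+z_n\|+\theta(x+z_n)\to\lambda$,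
$$\lambda\ \ge\ \|x\|+\theta(x)+q .$$
This looks like (3.1), but the gain is $\lim|F(z_n)|$ and not a multiple of $\lim\|z_n\|$. Adding up several costs does not repair this. Take $X=c_0$, functionals $F_i\in\ell^\infty$ with weights $c_i>0$ and $\sum c_i\|F_i\|<\infty$. Choose $z_n\in\ell^1$ of norm $1$, supported on $n+1$ coordinates beyond the $n$-th, with $F_1(z_n)=\dots=F_n(z_n)=0$. Then $z_n\to0$ w\*, $\|z_n\|=1$, and the guaranteed gain $\sum_ic_i|F_i(z_n)|\le\sum_{i>n}c_i\|F_i\|$ tends to $0$.

One may instead take the supremum $\sup_f\theta_f$ over all $f\in\Omega$ with constant at most $R$. This is again a bounded w\*-lower semicontinuous seminorm. Here is the point where the argument stops. Lemma 1 gives $\liminf\sup_f\theta_f(x+z_n)\ge\sup_f(\theta_f(x)+q_f)$ with $q_f=\lim|f(Tz_n)|$ (after passing to subsequences). The $f$ for which $\theta_f(x)$ is nearly maximal may be blind to this particular jump, $q_f=0$, while the $f$ that sees the jump may have small $\theta_f(x)$. Nothing allows us to add the two suprema.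

The way past this is to stop adding costs and to count jumps themselves, measured in norm. Let $\psi(x)$ be the largest total of jumps that can still be made starting from $x$, passing from a limit to the terms of a sequence that converges to it, finitely many times in succession. By design $\psi$ *drops* by the full size of the jump along every convergent sequence. Why is $\psi$ bounded? Any scheme of successive jumps is a *countable* tree of convergent sequences. For each single sequence the set of $f\in\Omega$ that see the whole norm jump is comeager, so one $f$ in a given non-meager set sees all jumps of the scheme at once. The cost of that single $f$ then bounds the total. Different schemes may need different $f$, but all with the same $R$. Finally $\psi$ turns out to be concave and w\*-upper semicontinuous, so $\psi(0)-\psi$ is convex and lower semicontinuous, as a norm should be.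

## 4. The cost of one WUC-sum

For $R>0$ let $A_R$ be the set of $f\in\Omega$ for which there is a sequence $(u_k)$ in $X$ with
$$\sum_k|x(u_k)|\le R\|x\|\quad\text{and}\quad\sum_kx(u_k)=(T^*f)(x)\qquad\text{for all }x\in X^*.$$
Every w.u.c. series has a finite constant, so the set in (3) of Theorem A is $\bigcup_{R\in\mathbb N}A_R$. Assume (3) from now on, and **fix $R$ with $A_R$ non-meager**.

**Lemma 1.** Let $f\in A_R$ with $(u_k)$ as above, $F=T^*f$, and $\theta(x)=\sum_k|x(u_k)|$. Then $0\le\theta\le R$ on $B$. If $(y_n)\subset B$, $y_n\to x$ w\* and $|F(y_n-x)|\to q$, then $\liminf\theta(y_n)\ge\theta(x)+q$.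

**Proof.** The bound on $B$ is the definition of $A_R$. Put $s_m(x)=\sum_{k\le m}x(u_k)$. For each $m$,
$$\theta(y_n)\ \ge\ \sum_{k\le m}|y_n(u_k)|+\Big|\sum_{k>m}y_n(u_k)\Big|=\sum_{k\le m}|y_n(u_k)|+|F(y_n)-s_m(y_n)|.$$
As $n\to\infty$, $y_n(u_k)\to x(u_k)$ for each $k\le m$, so $s_m(y_n)\to s_m(x)$. Hence
$$\liminf_n\theta(y_n)\ge\sum_{k\le m}|x(u_k)|+\liminf_n|F(y_n)-s_m(x)|\ge\sum_{k\le m}|x(u_k)|+q-|F(x)-s_m(x)|.$$
Let $m\to\infty$; then $s_m(x)\to F(x)$. $\square$

## 5. Admissible sequences and the function $\psi$

We need the size of the jump of a w\*-convergent sequence. The isomorphism $T$ need not be continuous from w\* to coordinatewise convergence, so the two limits are recorded separately.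

**Definition (admissible convergence).** A sequence $(y_n)\subset B$ converges *admissibly* to $x\in B$ with *jump* $t$ if $y_n\to x$ w\*, $Ty_n\to w$ coordinatewise for some $w\in\ell^1$, and $\|Ty_n-w\|_1\to t$.

Example: $X=c$, with $T$ the identification of $c^*$ with $\ell^1(\mathbb N\cup\{\infty\})$, reindexed by $\mathbb N$. The sequence $\delta_n$ converges w\* to $x=\delta_\infty$ and coordinatewise to $w=0\ne Tx$, with jump $1$. Note that $\|\delta_n-\delta_\infty\|=2$.

Three remarks.

*Extraction.* Every w\*-convergent sequence in $B$ has an admissibly convergent subsequence. Since $(Ty_n)$ is bounded in $\ell^1$, a diagonal argument gives a coordinatewise convergent subsequence. For its limit $w$ we have $\sum_{i\le M}|w_i|\le\sup_n\|Ty_n\|_1$ for all $M$, so $w\in\ell^1$. The bounded scalars $\|Ty_n-w\|_1$ have a convergent subsequence.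

*Heredity.* A subsequence of an admissible sequence is admissible with the same limit and jump. A constant sequence is admissible with jump $0$.

*Jumps control distances.* If $y_n\to x$ admissibly with jump $t$, then
$$\limsup\|y_n-x\|\le2t. \tag{5.1}$$
Let $\omega=T^{-1}w$. Then $\|y_n-\omega\|\le\|Ty_n-w\|_1\to t$. Since $y_n-\omega\to x-\omega$ w\*, also $\|x-\omega\|\le\liminf\|y_n-\omega\|\le t$. Add the two. (By the example, $2t$ cannot be improved.)

**Definition (the functions $\psi_\alpha$).** For $\alpha<\omega_1$ define $\psi_\alpha:B\to[0,\infty]$ by $\psi_0=0$ and, for $\alpha>0$,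
$$\psi_\alpha(x)=\sup\Big\{\limsup_n\psi_\beta(y_n)+t:\ \beta<\alpha,\ y_n\to x\text{ admissibly with jump }t\Big\}.$$

Constant sequences show that $\psi_\beta\le\psi_\alpha$ for $\beta<\alpha$. Thus $\psi_1(x)$ is the largest single jump from $x$, $\psi_2(x)$ allows two successive jumps, and so on. Three examples, computed from the definition alone.

*The space $c_0$, $T=\mathrm{id}$.* Here $w=x$, and (2.1) gives $\|y_n\|\to\|x\|+t$. By induction $\psi_\alpha(x)\le1-\|x\|$: indeed $\limsup\psi_\beta(y_n)+t\le1-\lim\|y_n\|+t=1-\|x\|$. The sequence $x+(1-\|x\|)e_n$ gives equality for $\alpha\ge1$. So $\psi_\alpha(x)=1-\|x\|$ for all $\alpha\ge1$.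

*The space $c$.* Write $x=\sum_{i\in\mathbb N}x_i\delta_i+x_\infty\delta_\infty$ and $M(x)=\sum_{i\in\mathbb N}|x_i|$. If $y_n\to x$ admissibly with jump $t$, then $w_i=x_i$ for $i\in\mathbb N$, because $1_{\{i\}}\in c$. The $\infty$-coordinate of $h_n=Ty_n-w$ tends to $0$, so (2.1) on the coordinates in $\mathbb N$ gives $M(y_n)\to M(x)+t$. As before, $\psi_\alpha\le1-M$. The sequence
$$y_n=\sum_{i\in\mathbb N}x_i\delta_i+x_\infty\delta_n+\tfrac12(1-\|x\|)(\delta_{n+1}-\delta_{n+2})$$
lies in $B$, converges w\* to $x$ and coordinatewise to $\sum_{i\in\mathbb N}x_i\delta_i$, with jump $|x_\infty|+1-\|x\|=1-M(x)$. So $\psi_\alpha=1-M$ for all $\alpha\ge1$.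

*The space $C(\mathcal S)$.* Here $\delta_{A\cup\{n\}}\to\delta_A$ admissibly with jump $1$, as long as $A\cup\{n\}\in\mathcal S$ for all large $n$. If $\min A=m$ and $|A|=m-i$, induction on $i$ gives $\psi_i(\delta_A)\ge i$. Hence $\psi_{m-1}(\delta_{\{m\}})\ge m-1$, and the functions $\psi_\alpha$ are not uniformly bounded.

## 6. Trees, Baire category and the bound $\psi_\alpha\le R$

**Lemma 2.** $\psi_\alpha\le R$ on $B$ for all $\alpha<\omega_1$.

**Proof, step 1: a large value of $\psi_\alpha$ gives a countable scheme of jumps.** The purpose is to unfold the recursive definition. We claim: if $\psi_\alpha(x)>r$ with $r\in\mathbb R$, there are a tree $\mathcal T\subset\mathbb N^{<\omega}$ without infinite branches and points $y_s\in B$ $(s\in\mathcal T)$ with $y_\emptyset=x$ such that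

* for each non-terminal $s\in\mathcal T$, all $s^\frown n$ $(n\in\mathbb N)$ belong to $\mathcal T$, and $y_{s^\frown n}\to y_s$ admissibly as $n\to\infty$, with some jump $\tau_s$;
* for each terminal $s\in\mathcal T$, the sum of $\tau_{s'}$ over the proper initial segments $s'$ of $s$ is $>r$.

We use induction on $\alpha$. If $r<0$, take $\mathcal T=\{\emptyset\}$: the sum in the second condition is empty, hence $0>r$. This covers $\alpha=0$, because $\psi_0=0$. Let $\alpha>0$ and $r\ge0$. By definition there are $\beta<\alpha$ and $y_n\to x$ admissibly with jump $t$ such that $\limsup\psi_\beta(y_n)>r-t$. After passing to a subsequence, $\psi_\beta(y_n)>r-t$ for all $n$. By the induction hypothesis choose a tree for each $(y_n,\beta,r-t)$. Put the $n$-th tree above the node $(n)$, add the root $\emptyset$ with $y_\emptyset=x$, and let $\tau_\emptyset=t$. The new tree has no infinite branch, and the sums at terminal nodes are $>t+(r-t)=r$.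

**Step 2: a generic $f$ sees a given jump in full.** Let $s\in\mathcal T$ be non-terminal. Let $w$ be the coordinatewise limit of $Ty_{s^\frown n}$, and put
$$h_n=Ty_{s^\frown n}-w,\qquad b=w-Ty_s,\qquad\tau=\tau_s=\lim\|h_n\|_1 .$$
Then $T(y_{s^\frown n}-y_s)=b+h_n$. We claim that $\Omega_s=\{f\in\Omega:\limsup_n|f(b+h_n)|\ge\tau\}$ is comeager. It is the intersection over $j,m\in\mathbb N$ of the sets
$$O_{j,m}=\{f\in\Omega:\ |f(b+h_n)|>\tau-1/j\text{ for some }n\ge m\},$$
which are open because $f\mapsto f(b+h_n)$ is continuous. So it suffices that $O_{j,m}$ is dense. Let $f^0\in\Omega$, $M_0\in\mathbb N$ and $0<\varepsilon<1/(4j)$; we look for $f\in O_{j,m}$ that agrees with $f^0$ on the first $M_0$ coordinates. Choose $M\ge M_0$ with $\sum_{i>M}|b_i|<\varepsilon$, and then $n\ge m$ with $\sum_{i\le M}|h_n(i)|<\varepsilon$ and $\|h_n\|_1>\tau-\varepsilon$. This is possible since $h_n\to0$ coordinatewise. Put $a=\sum_{i\le M}f^0_ib_i$, and choose a scalar $\sigma$ with $|\sigma|=1$ and $\sigma|a|=a$. Let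
$$f_i=f^0_i\ (i\le M),\qquad f_i=\sigma\,\overline{\operatorname{sgn}h_n(i)}\ (i>M),\qquad\text{with }\operatorname{sgn}0=1 .$$
Then
$$f(b+h_n)=a+\sigma\sum_{i>M}|h_n(i)|+e,\qquad e=\sum_{i\le M}f^0_ih_n(i)+\sum_{i>M}f_ib_i,\qquad|e|\le2\varepsilon .$$
The first two terms have the same direction $\sigma$. Therefore
$$|f(b+h_n)|\ge|a|+\sum_{i>M}|h_n(i)|-2\varepsilon\ge(\tau-2\varepsilon)-2\varepsilon=\tau-4\varepsilon>\tau-1/j,$$
and $f\in O_{j,m}$.

The freedom to rotate the tail by $\sigma$ matters. The vector $b$ is there because $w$ may differ from $Ty_s$, and with a wrong phase it could cancel the contribution of $h_n$.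

**Step 3: one $f$ pays for the whole scheme.** Suppose $\psi_\alpha(x)>r$, and take the tree from step 1. The tree is countable, so $\bigcap_s\Omega_s$, over non-terminal $s$, is comeager and meets the non-meager set $A_R$. Let $f$ be in both, and let $F,\theta$ be as in Lemma 1. For each non-terminal $s$,
$$\limsup_n|F(y_{s^\frown n}-y_s)|=\limsup_n|f(b+h_n)|\ge\tau_s .$$
Fix $\varepsilon>0$. Lemma 1, applied to a subsequence along which $|F(y_{s^\frown n}-y_s)|$ converges to this limsup, gives some $n$ with
$$\theta(y_{s^\frown n})\ \ge\ \theta(y_s)+\tau_s-\varepsilon2^{-|s|-1}.$$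
Start at $\emptyset$ and iterate. Since $\mathcal T$ has no infinite branch, we reach a terminal node $s$ after finitely many steps. There
$$R\ \ge\ \theta(y_s)\ \ge\ \theta(x)+\sum_{s'\subsetneq s}\tau_{s'}-\varepsilon\ >\ r-\varepsilon ,$$
because $y_s\in B$ and the errors sum to at most $\varepsilon$. As $\varepsilon$ was arbitrary, $r\le R$. Hence $\psi_\alpha(x)\le R$. $\square$

Now define $\psi=\sup_{\alpha<\omega_1}\psi_\alpha:B\to[0,R]$.

## 7. Semicontinuity and concavity of $\psi$

**Lemma 3.**

(a) If $y_n\to x$ admissibly with jump $t$, then $\psi(x)\ge\limsup\psi(y_n)+t$.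

(b) $\psi$ is w\*-upper semicontinuous on $B$.

(c) $\psi(\lambda x)=\psi(x)$ for $|\lambda|=1$.

(d) $\psi$ is concave.

**Proof of (a).** This is the point of letting $\alpha$ run through all countable ordinals. Since $\psi\le R<\infty$, choose $\alpha_n<\omega_1$ with $\psi_{\alpha_n}(y_n)\ge\psi(y_n)-1/n$. The ordinal $\alpha=\sup_n\alpha_n$ is still countable, and
$$\psi(x)\ge\psi_{\alpha+1}(x)\ge\limsup\psi_\alpha(y_n)+t\ge\limsup\psi(y_n)+t.$$

**Proof of (b).** $B$ is w\*-metrizable, so sequences suffice. Let $x_n\to x$ w\* in $B$. Pass to a subsequence along which $\psi(x_n)$ converges to the original limsup, and then to an admissible subsequence. By (a) and $t\ge0$, $\psi(x)\ge\limsup\psi(x_n)$.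

**Proof of (c).** If $y_n\to x$ admissibly with jump $t$, then $\lambda y_n\to\lambda x$ admissibly with jump $t$. So by induction on $\alpha$, $\psi_\alpha(\lambda x)\ge\psi_\alpha(x)$ for all $x\in B$ and $|\lambda|=1$. Replacing $(x,\lambda)$ by $(\lambda x,\bar\lambda)$ gives equality.

**Proof of (d).** The idea is to combine a jump from $x$ with a jump from $x'$ in such a way that the jumps add; (2.1) says this happens if one sequence runs far ahead of the other. The $\psi_\alpha$ increase with $\alpha$, so it suffices to show that each $\psi_\alpha$ is concave. We use induction, and $\alpha=0$ is trivial. Let $\alpha>0$, $\lambda\in[0,1]$, $\beta,\beta'<\alpha$, and let $y_n\to x$, $y'_n\to x'$ admissibly with jumps $t,t'$ and coordinatewise limits $w,w'$. Pass to subsequences so that $\psi_\beta(y_n)$ and $\psi_{\beta'}(y'_n)$ converge to the original limsups. Put $h_n=Ty_n-w$ and $h'_n=Ty'_n-w'$. For fixed $n$, (2.1) with $a=\lambda h_n$ gives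
$$\lim_m\|\lambda h_n+(1-\lambda)h'_m\|_1=\lambda\|h_n\|_1+(1-\lambda)t'.$$
Choose $m(1)<m(2)<\cdots$ such that $\|\lambda h_n+(1-\lambda)h'_{m(n)}\|_1$ differs from this limit by at most $1/n$. Then the sequence $\lambda y_n+(1-\lambda)y'_{m(n)}$ in $B$ converges w\* to $\lambda x+(1-\lambda)x'$. Its image under $T$ converges coordinatewise to $\lambda w+(1-\lambda)w'$, and the jump is $\lambda t+(1-\lambda)t'$. Let $\beta''=\max(\beta,\beta')<\alpha$. Then $\psi_{\beta''}$ is concave by the induction hypothesis, and it dominates $\psi_\beta$ and $\psi_{\beta'}$. Hence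
$$\begin{aligned}\psi_\alpha(\lambda x+(1-\lambda)x')&\ge\limsup_n\psi_{\beta''}\big(\lambda y_n+(1-\lambda)y'_{m(n)}\big)+\lambda t+(1-\lambda)t'\\&\ge\lambda\big(\lim\psi_\beta(y_n)+t\big)+(1-\lambda)\big(\lim\psi_{\beta'}(y'_n)+t'\big).\end{aligned}$$
Take suprema over the choices for $x$ and for $x'$. $\square$

## 8. The renorming of $X^*$

By Lemma 3(c),(d), $\psi(0)\ge\frac12\psi(x)+\frac12\psi(-x)=\psi(x)$ for $x\in B$. Define on $B$
$$G(x)=\psi(0)-\psi(x)+4\|x\|,\qquad L=R+4 .$$
By Lemma 3, $G$ is convex, invariant under unimodular scalars and w\*-lower semicontinuous. Moreover $G(0)=0$ and $G\ge4\|\cdot\|$. Since $\psi(0)\le R$, we have $G\le L$ on $B$. By convexity between $0$ and $x/\|x\|$, even $G(x)\le L\|x\|$. Let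
$$U=\{x\in B:G(x)\le1\}.$$
Then $U$ is convex, balanced and w\*-compact, and $\frac1LB\subset U\subset\frac14B$. Let $N$ be its Minkowski functional. It is an equivalent norm with unit ball $U$, and
$$4\|x\|\le N(x)\le L\|x\|. \tag{8.1}$$
Each set $\{N\le c\}=cU$ with $c>0$ is w\*-closed, so $N$ is w\*-lower semicontinuous. By the bipolar theorem $N$ is the dual norm of the equivalent norm $u\mapsto\sup_{x\in U}|x(u)|$ on $X$. Let $\kappa=\frac3{2L^2}$. As $L\ge4$, $\kappa<\frac13$.

In the examples of Section 5 everything is explicit (there $\psi\le1$). For $c_0$, $G(x)=5\|x\|$ and $N=5\|\cdot\|$. For $c$, $G(x)=M(x)+4\|x\|$, so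
$$N(x)=5\sum_{i\in\mathbb N}|x_i|+4|x_\infty| .$$
Now $N(\delta_n)=5>4=N(\delta_\infty)$: the defect of the usual norm is repaired.

**Proposition 4.** If $x\in X^*$, $z_n\to0$ w\*, $N(x+z_n)\to\lambda$ and $N(z_n)\to s$, then $\lambda\ge N(x)+\kappa s$.

**Proof, step 1: reductions.** If $x=0$, then $\lambda=s\ge\kappa s$. Otherwise, by homogeneity, let $N(x)=1$, and put $y_n=x+z_n$. By lower semicontinuity $\lambda\ge1$. If $\lambda\ge2$, then $s\le\lambda+1\le\frac32\lambda$, so $\lambda-1\ge\lambda/2\ge s/3\ge\kappa s$. So let $1\le\lambda<2$. Eventually $0<N(y_n)<2$, hence $\|y_n\|\le N(y_n)/4<1/2$; in particular $y_n\in B$. Pass to a subsequence that converges admissibly to $x$, with jump $t$. By (8.1) and (5.1),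
$$s\le L\limsup\|z_n\|=L\limsup\|y_n-x\|\le2Lt. \tag{8.2}$$

**Step 2: on the unit sphere of $N$ the function $G$ equals $1$.** This lets us pass between $N$ and $G$. Let $N(p)=1$. Then $p\in U\subset\frac14B$, so $\|p\|\le\frac14$ and $G(p)\le1$. Suppose $G(p)<1$. The function $a\mapsto G(ap)$ is finite and convex on $[0,4]$, hence continuous on $(0,4)$. So $G(ap)<1$ for some $a>1$ with $ap\in B$, that is, $ap\in U$ and $N(ap)\le1$. This contradicts $N(p)=1$. So $G(p)=1$.

**Step 3: $G$ sees the jump.** By Lemma 3(a), $\limsup\psi(y_n)\le\psi(x)-t$; also $\liminf\|y_n\|\ge\|x\|$. With step 2 for $p=x$,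
$$\liminf G(y_n)\ge\psi(0)-\psi(x)+t+4\|x\|=G(x)+t=1+t .$$

**Step 4: $N$ controls $G$ from above.** Let $\lambda_n=N(y_n)\in(0,2)$ and $p_n=y_n/\lambda_n$. By step 2, $G(p_n)=1$ and $4p_n\in B$. If $\lambda_n\le1$, then $y_n\in U$ and $G(y_n)\le1$. If $\lambda_n>1$, put $\mu=(\lambda_n-1)/3\in(0,1)$. Then $y_n=(1+3\mu)p_n=(1-\mu)p_n+\mu\cdot4p_n$, and by convexity
$$G(y_n)\le(1-\mu)+\mu L\le1+(\lambda_n-1)L/3 .$$
Let $n\to\infty$ and compare with step 3: $t\le(\lambda-1)L/3$. With (8.2), $\lambda-1\ge3t/L\ge\frac{3}{2L^2}s=\kappa s$. $\square$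

## 9. From the norm inequality to an embedding into $c_0$

**Proposition 5.** $X$ is isomorphic to a closed subspace of $c_0$.

The proof splits every $x\in U$ into finite-dimensional pieces whose norms have a bounded sum, with the pieces taken from subspaces $F_j$ that do not depend on $x$. By a theorem of Johnson, Rosenthal and Zippin (Israel J. Math. 9 (1971): if $X^*$ has a basis, then $X$ has a shrinking basis), $X$ has a basis whose projections $P_m$ ($P_0=0$) satisfy $P_mu\to u$ in norm for $u\in X$ and $P_m^*x\to x$ in norm for $x\in X^*$. Let $K=\sup_m\|P_m^*\|_{N\to N}<\infty$.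

**Step 1: far-away vectors are almost disjoint from a finite-dimensional space.** This makes Proposition 4 uniform. We claim that for finite-dimensional $E\subset X^*$ and $\delta\in(0,1)$ there is $m$ with
$$N(x+z)\ge(1-\delta)\big(N(x)+\kappa N(z)\big)\qquad\text{for all }x\in E,\ z\in(I-P_m^*)X^* .$$
Otherwise for every $m$ there are $x_m\in E$ and $z_m\in(I-P_m^*)X^*$, normalized by $N(x_m)+\kappa N(z_m)=1$, with $N(x_m+z_m)<1-\delta$. The sequence $(z_m)$ is bounded, and $z_m(P_ku)=0$ for $m\ge k$ and $u\in X$, because $(I-P_m)P_k=0$. As $P_ku\to u$, $z_m\to0$ w\*. Along a subsequence $x_m\to x\in E$ in norm and $N(z_m)\to s$. The bounded numbers $N(x_m+z_m)$ converge, hence $N(x+z_m)$ converges to the same limit $\lambda\le1-\delta$. Also $N(x)+\kappa s=1$. This contradicts Proposition 4.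

If the claim holds for $m$, it holds for all larger $m$, since the spaces $(I-P_m^*)X^*$ decrease. Choose $\delta_k\in(0,1)$ with $\prod_{k\ge0}(1-\delta_k)\ge\frac12$ (for instance $\delta_k=2^{-k-2}$), and then inductively $0=m_0<m_1<\cdots$ such that
$$N(x+z)\ge(1-\delta_k)\big(N(x)+\kappa N(z)\big)\quad\text{for }x\in P^*_{m_k}X^*,\ z\in(I-P^*_{m_{k+1}})X^*,\ k\ge0. \tag{9.1}$$
Let $e_k=P^*_{m_k}-P^*_{m_{k-1}}$ and let $E_k$ be its finite-dimensional range, $k\ge1$. There is a gap in (9.1): it says nothing about components in $E_{k+1}$. So we want to cut $x$ at places where one component is tiny.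

**Step 2: every $x\in U$ has tiny components in prescribed windows.** We claim that there are $0=q_0<1=q_1<q_2<\cdots$ such that for all $j\ge1$ and all $x\in U$ some $k$ with $q_j<k<q_{j+1}$ satisfies $N(e_k(x))\le2^{-j}$. Suppose that $p=q_j$ has been found and no $q_{j+1}$ works. Then for each $q>p+1$ there is $x_q\in U$ with $N(e_k(x_q))>2^{-j}$ for all $p<k<q$. Let $x\in U$ be a w\*-limit of a subsequence of $(x_q)$. As the adjoint of a finite-rank operator, $e_k$ is w\*-to-norm continuous. So $N(e_k(x))\ge2^{-j}$ for all $k>p$. But $e_k(x)\to0$ in norm, since $P_m^*x\to x$. This is a contradiction.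

Let $F_j=\operatorname{span}\bigcup\{E_k:q_{j-1}<k<q_{j+1}\}$ for $j\ge1$, a finite-dimensional space with the norm $N$.

**Step 3: the decomposition.** We show that every $x\in U$ is a norm convergent sum $x=\sum_j\varphi_j$ with $\varphi_j\in F_j$ and
$$\sum_jN(\varphi_j)\le C:=\frac2\kappa(K+1)+1. \tag{9.2}$$
Choose $k_j\in(q_j,q_{j+1})$ with $N(e_{k_j}(x))\le2^{-j}$ for $j\ge1$, put $k_0=0$, and let
$$v_j=\sum_{k_{j-1}<k<k_j}e_k(x),\qquad\varphi_j=v_j+e_{k_j}(x).$$
The indices in $\varphi_j$ satisfy $q_{j-1}\le k_{j-1}<k\le k_j<q_{j+1}$, so $\varphi_j\in F_j$. The indices in $v_1+\dots+v_j$ are at most $k_j-1$, so this vector lies in $P^*_{m_{k_j-1}}X^*$. The indices in $v_{j+1}$ exceed $k_j$, so $v_{j+1}\in(I-P^*_{m_{k_j}})X^*$. Hence (9.1) with $k=k_j-1$ gives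
$$N(v_1+\dots+v_{j+1})\ge(1-\delta_{k_j-1})\big(N(v_1+\dots+v_j)+\kappa N(v_{j+1})\big).$$
Since $\kappa<1$, induction on $r$ (starting from $N(v_1)\ge\kappa N(v_1)$) yields
$$N(v_1+\dots+v_r)\ \ge\ \prod_{j<r}(1-\delta_{k_j-1})\;\kappa\sum_{j\le r}N(v_j)\ \ge\ \frac\kappa2\sum_{j\le r}N(v_j),$$
where the last inequality holds because the indices $k_j-1$ are distinct. On the other hand $\sum_{j\le r}v_j=P^*_{m_{k_r}}x-\sum_{j\le r}e_{k_j}(x)$ has $N$-norm at most $K+\sum_j2^{-j}=K+1$. So $\sum_jN(v_j)\le\frac2\kappa(K+1)$, and adding $\sum_jN(e_{k_j}(x))\le1$ gives (9.2). Finally $\sum_{j\le r}\varphi_j=P^*_{m_{k_r}}x\to x$.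

**Step 4: the embedding.** Let $D_j$ be a finite $\frac12$-net in the unit ball of $(F_j,N)$, contained in that ball, and define
$$J:X\to c_0,\qquad Ju=\big(\varphi(u)\big)_{\varphi\in D_j,\ j\ge1}.$$
The operator is bounded, since $N\ge4\|\cdot\|$. Its values are in $c_0$: for $\varphi\in F_j$ we have $P^*_{m_{q_{j-1}}}\varphi=0$, so $|\varphi(u)|=|\varphi(u-P_{m_{q_{j-1}}}u)|\le\|\varphi\|\,\|u-P_{m_{q_{j-1}}}u\|$. This tends to $0$ uniformly over the unit ball of $F_j$ as $j\to\infty$, and each $D_j$ is finite. For the lower bound let $S_j(u)=\sup\{|\varphi(u)|:\varphi\in F_j,N(\varphi)\le1\}$. Approximating $\varphi$ by an element of $D_j$ up to $\frac12$ gives $S_j(u)\le\max_{D_j}|\varphi(u)|+\frac12S_j(u)$, so $S_j(u)\le2\|Ju\|$. For $x\in U$ with the decomposition of step 3,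
$$|x(u)|\le\sum_j|\varphi_j(u)|\le\sum_jN(\varphi_j)S_j(u)\le2C\|Ju\| .$$
The supremum over $x\in U$ is an equivalent norm of $u$. So $J$ is an isomorphism onto a closed subspace of $c_0$. $\square$

Applying the dual-space criterion: the decomposition in step 3 says exactly that the map $(\varphi_j)\mapsto\sum\varphi_j$ from the $\ell^1$-sum of the $F_j$ to $X^*$ is onto.

## 10. Subspaces of $c_0$ are $M$-ideals in their biduals

**Step 1: $(\ell^\infty)^*=\ell^1\oplus_1c_0^\perp$.** This is the case of $c_0$ itself. For $\phi\in(\ell^\infty)^*$ let $\phi_1\in\ell^1$ represent $\phi|_{c_0}$, acting on $\ell^\infty$, and let $\phi_s=\phi-\phi_1\in c_0^\perp$. Given $\varepsilon>0$ choose $g$ with support in $[1,M]$, $\|g\|\le1$, $\phi_1(g)>\|\phi_1\|-\varepsilon$ and $\sum_{i>M}|\phi_1(i)|<\varepsilon$. Choose $h\in B_{\ell^\infty}$ with $\phi_s(h)>\|\phi_s\|-\varepsilon$. As $\phi_s$ kills $c_0$, we may take $h=0$ on $[1,M]$. Then $\|g+h\|\le1$, $\phi_s(g)=0$ and $|\phi_1(h)|<\varepsilon$, so $\operatorname{Re}\phi(g+h)\ge\|\phi_1\|+\|\phi_s\|-3\varepsilon$.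 Hence $\|\phi\|=\|\phi_1\|+\|\phi_s\|$.

**Step 2: closed subspaces.** Let $Y\subset c_0$ be closed, and view $Y^{**}=Y^{\perp\perp}\subset\ell^\infty$ isometrically. Let $y\in Y^*$ and $t\in Y^\perp\subset Y^{***}$, and let $\phi=\phi_1+\phi_s\in(\ell^\infty)^*$ be a norm-preserving extension of $y+t\in(Y^{**})^*$. Restricted to $Y^{**}$, the functional $\phi_1\in\ell^1=c_0^*$ is the canonical image of $\phi_1|_Y\in Y^*$, and $\phi_s$ gives an element of $Y^\perp$, because it vanishes on $Y\subset c_0$. As $Y^{***}=Y^*\oplus Y^\perp$, it follows that $y=\phi_1|_Y$ and $t=\phi_s|_{Y^{**}}$. By step 1,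
$$\|y\|+\|t\|\le\|\phi_1\|+\|\phi_s\|=\|\phi\|=\|y+t\|\le\|y\|+\|t\| .$$
So $Y$ is an $M$-ideal in its bidual. With $Y=c_0$ this completes the proof of (1)⇒(2).

**Step 3: end of the proof of (3)⇒(1).** By Proposition 5 and step 2, $X$ is isomorphic to an $M$-ideal in its bidual. As $X^*\simeq\ell^1$ is an $\mathcal L^1$-space, $X$ is an $\mathcal L^\infty$-space (Lindenstrauss–Rosenthal, Israel J. Math. 7 (1969): $X$ is $\mathcal L^\infty$ if and only if $X^*$ is $\mathcal L^1$). And $X$ is separable. By Fact 2, $X\simeq c_0$. This proves Theorem A. In particular, every isomorphic predual of $\ell^1(\mathbb N)$ with property (u) is isomorphic to $c_0(\mathbb N)$. $\square$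

## 11. Preduals of $Z^*$ for subspaces $Z$ of $c_0$

We now prove Theorem B. A basis is no longer available for the argument of Section 9. It is replaced by a theorem of Godefroy, Kalton and Lancien (*Subspaces of $c_0(\mathbb N)$ and Lipschitz isomorphisms*, GAFA 10 (2000), 798–820): a separable Banach space whose dual norm satisfies, for some $c>0$,
$$\limsup\|x^*+x^*_n\|\ge\|x^*\|+c\limsup\|x^*_n\|$$
for all $x^*$ and all w\*-null sequences $(x^*_n)$, is isomorphic to a subspace of $c_0$.

Two implications are already available. Subspaces of $c_0$ are $M$-ideals in their biduals (Section 10), and spaces isomorphic to $M$-ideals in their biduals have (u), by Fact 1 and isomorphic invariance. It remains to show that (u) implies that $X$ embeds into $c_0$. Let $T:X^*\to Z^*$ be an isomorphism with $\|x\|\le\|Tx\|$. As $Z^*$ is a quotient of $\ell^1$, both $Z^*$ and $X^*$, hence $X$, are separable. Coordinatewise convergence is replaced by $\sigma(Z^*,Z)$-convergence. Bounded sequences in $Z^*$ have convergent subsequences, because $Z$ is separable.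

**Fact M.** If $h_n\to0$ in $\sigma(Z^*,Z)$ and $a\in Z^*$, then $\|a+h_n\|-\|h_n\|\to\|a\|$.

**Proof.** This replaces (2.1). The upper estimate is the triangle inequality. For the lower bound it suffices to find, in every subsequence, a further subsequence with the bound. The sequence $(h_n)$ is bounded. Extend $a+h_n$ to $\phi_n\in\ell^1=c_0^*$ with the same norm. Along a subsequence $\phi_n\to\phi$ in $\sigma(\ell^1,c_0)$, and $\phi|_Z=a$. Pass to a further subsequence along which $\|\phi_n-\phi\|$ converges. By (2.1),
$$\|a+h_n\|=\|\phi_n\|=\|\phi\|+\|\phi_n-\phi\|+o(1)\ge\|a\|+\|h_n\|+o(1),$$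
because $\phi|_Z=a$ and $(\phi_n-\phi)|_Z=h_n$. $\square$

**Step 1: the parameter space and the constant $R$.** Replace $\Omega$ by $\Omega'=B_{Z^{**}}$ with the topology $\sigma(Z^{**},Z^*)$, which is compact metrizable because $Z^*$ is separable. For $f\in\Omega'$, $T^*f\in X^{**}$ is $x\mapsto f(Tx)$, and $f\mapsto f(z)$ is continuous for $z\in Z^*$. The proof of (2)⇒(3) used only that $X^*$ is separable, so under (u) every $T^*f$ is a WUC-sum. Defining $A_R\subset\Omega'$ as in Section 4, $\Omega'=\bigcup_{R\in\mathbb N}A_R$, and by Baire's theorem we fix $R$ with $A_R$ non-meager. Lemma 1 and its proof are unchanged.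

**Step 2: admissible sequences and trees.** Define admissible convergence by $y_n\to x$ w\*, $Ty_n\to w$ in $\sigma(Z^*,Z)$ and $\|Ty_n-w\|\to t$. Extraction, heredity and (5.1) hold with the same proofs; (5.1) uses only $\|x\|\le\|Tx\|$. Define $\psi_\alpha$ as before. Steps 1 and 3 of the proof of Lemma 2 do not use the structure of $\ell^1$. What must be proved again is step 2 there.

**Step 3: a generic $f\in\Omega'$ sees a given jump in full.** With $h_n=Ty_{s^\frown n}-w$, $b=w-Ty_s$ and $\tau=\lim\|h_n\|$, we must show that the open set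
$$O_{j,m}=\{f\in\Omega':|f(b+h_n)|>\tau-1/j\text{ for some }n\ge m\}$$
is dense. If $\tau=0$, then $O_{j,m}=\Omega'$. Let $\tau>0$, $f^0\in\Omega'$ and $a_1,\dots,a_l\in Z^*$, let $H=\operatorname{span}(a_1,\dots,a_l,b)$, and let $\varepsilon\in(0,1)$. First, for $n$ large,
$$\|a+ch_n\|\ge(1-\varepsilon)\big(\|a\|+|c|\,\|h_n\|\big)\qquad\text{for all }a\in H\text{ and all scalars }c. \tag{11.1}$$
Otherwise there are, for infinitely many $n$, $a^{(n)}\in H$ and $c_n$ with $\|a^{(n)}\|+|c_n|\|h_n\|=1$ and $\|a^{(n)}+c_nh_n\|<1-\varepsilon$. As $H$ is finite-dimensional and $\|h_n\|\to\tau>0$, we may pass to limits $a^{(n)}\to a$ and $c_n\to c$ along a subsequence, and $\|a\|+|c|\tau=1$. Fact M, applied to $ch_n$, gives $\|a^{(n)}+c_nh_n\|\to\|a\|+|c|\tau=1$, a contradiction.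

Fix $n$ as in (11.1), and let $|\sigma|=1$ with $\sigma|f^0(b)|=f^0(b)$. By (11.1) the functional
$$a+ch_n\ \mapsto\ (1-\varepsilon)\big(f^0(a)+c\sigma\|h_n\|\big)$$
on the span of $H$ and $h_n$ is well defined, since $a+ch_n=0$ forces $a=0$ and $c\|h_n\|=0$, and it has norm at most $1$. Extend it to $f\in B_{Z^{**}}$ by Hahn–Banach. Then
$$|f(b+h_n)|=(1-\varepsilon)\big(|f^0(b)|+\|h_n\|\big)\ge(1-\varepsilon)\|h_n\|,\qquad f(a_i)=(1-\varepsilon)f^0(a_i).$$
The differences $|f(a_i)-f^0(a_i)|\le\varepsilon\|a_i\|$ are as small as we like. For small $\varepsilon$ and large $n\ge m$ we have $(1-\varepsilon)\|h_n\|>\tau-1/j$. So $f\in O_{j,m}$ lies in the prescribed neighborhood of $f^0$, and $O_{j,m}$ is dense. Hence $\psi_\alpha\le R$ for all $\alpha<\omega_1$.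

**Step 4: the renorming.** Let $\psi=\sup_\alpha\psi_\alpha$. Parts (a), (b), (c) of Lemma 3 hold verbatim. In (d), the limit $\lim_m\|\lambda h_n+(1-\lambda)h'_m\|=\lambda\|h_n\|+(1-\lambda)t'$ now follows from Fact M with $a=\lambda h_n$ and the null sequence $(1-\lambda)h'_m$, and the rest is the same. Section 8 uses only Lemma 3, (5.1), the bound $R$ and the w\*-compactness and metrizability of $B$. So $X$ has an equivalent norm whose dual norm $N$ satisfies Proposition 4.

**Step 5: the embedding.** Given $x\in X^*$ and a w\*-null sequence $(z_n)$, pass to a subsequence along which $N(z_n)\to\limsup N(z_n)$ and $N(x+z_n)$ converges to some $\lambda$. Proposition 4 gives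
$$\limsup N(x+z_n)\ge\lambda\ge N(x)+\kappa\limsup N(z_n).$$
This is the hypothesis of the Godefroy–Kalton–Lancien theorem with $c=\kappa$. Therefore $X$ is isomorphic to a subspace of $c_0$, and Theorem B is proved. $\square$
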